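\title{Monotonicity in slabs for $\Delta u+f(u)=0$ with $f(0)<0$}

\begin{abstract}
Let $f$ be globally Lipschitz with $f(0)<0$, and let $u\ge0$ solve $\Delta u+f(u)=0$ in a slab $\mathbb R^{n-1}\times(0,h)$, $n\ge 2$, with $u=0$ on the lower boundary. The solution is not assumed to be bounded, and nothing is assumed on the upper boundary. We prove that either $u$ is positive, strictly increasing in the vertical variable in the lower half of the slab and strictly below its reflections in horizontal planes, or $u$ is a periodic one-dimensional solution that vanishes inside the slab. The moving plane method can stop only if translates of $u$ converge to this periodic solution. We exclude this by a blow-up at well-chosen base points and a Liouville theorem for polynomially growing solutions of the linearized equation.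
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$, $m=n-1$, $h>0$, and let $\Omega=\mathbb R^{m}\times(0,h)$, with points written $(x,y)$. Let $f:[0,\infty)\to\mathbb R$ be globally Lipschitz with Lipschitz constant $L>0$. We consider solutions $u\ge 0$ of
\begin{equation}\label{eq:main}
\Delta u+f(u)=0\quad\text{in }\Omega,\qquad u(x,0)=0\quad\text{for }x\in\mathbb R^m,
\end{equation}
of class $C^2(\Omega)\cap C(\Omega\cup\{y=0\})$. We do not assume that $u$ is bounded, and we assume nothing about $u$ as $y\to h$. We ask whether a positive solution increases away from the lower boundary,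
\begin{equation}\label{eq:mono}
\frac{\partial u}{\partial y}(x,y)>0\qquad\text{for }x\in\mathbb R^m,\ 0<y<h/2,
\end{equation}
and lies below its reflections in horizontal planes,
\begin{equation}\label{eq:refl}
u(x,y)<u(x,2\lambda-y)\qquad\text{for }x\in\mathbb R^m,\ 0<y<\lambda<h/2 .
\end{equation}
The bound $h/2$ is the largest height for which the mirror image of $\{0<y<\lambda\}$ in the plane $\{y=\lambda\}$ stays in the slab. Throughout, we put $f(s)=f(0)$ for $s<0$; the extension has the same Lipschitz constant, so every solution of the ordinary differential equation $u''+f(u)=0$ exists on $\mathbb R$ and is determined by its value and slope at one point.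

For solutions that depend on $y$ alone the answer is yes, whatever $f$ is. Let $u''+f(u)=0$, $u(0)=0$, $u>0$ on $(0,h)$, and suppose $u(a)=u(b)$ with $0<a<b$ and $a+b<h$. Since $\frac12u'^2+\int_0^uf$ is constant, $u'(b)=\pm u'(a)$. With the plus sign $u$ has period $b-a$, so $u(b-a)=0$; with the minus sign $u$ is symmetric about $(a+b)/2$, so $u(a+b)=0$. Both are impossible. Thus $u(b)-u(a)$ does not vanish on the convex set $\{0\le a<b,\ a+b<h\}$, and it is positive for $a=0$; this is \eqref{eq:refl}. In the same way $u'(\lambda)=0$ would give $u(2\lambda)=0$, and \eqref{eq:mono} follows.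

\begin{example}\label{ex:cos}
Let $f(s)=s-1$ for $s\ge0$ and $u=1-\cos y$. For $h=2\pi$ this is a positive solution of \eqref{eq:main}, $u_y=\sin y$ is positive exactly for $0<y<\pi=h/2$, and \eqref{eq:refl} becomes an equality for $\lambda=h/2$. So the ranges in \eqref{eq:mono} and \eqref{eq:refl} cannot be enlarged. For $h>2\pi$ the same $u$ is a nonnegative solution that vanishes on the plane $\{y=2\pi\}$ inside the slab, and \eqref{eq:mono} fails.
\end{example}

The second half of the example shows why the sign of $f(0)$ matters. Write $f(u)=f(0)+cu$ with $|c|\le L$, so that $\Delta u+cu=-f(0)$. If $f(0)\ge0$, a nonnegative solution is a supersolution of a linear equation, and it is positive or identically zero. If $f(0)<0$, it may touch zero inside the domain without vanishing identically. A positive solution in a slab cannot be such a function, but its translates $u(x_k+\cdot,\cdot)$ might converge to one, and this is what has to be understood.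

For positive solutions, \eqref{eq:mono} and \eqref{eq:refl} hold for all $n\ge2$ if $f(0)\ge0$ \cite[Theorem~1.1]{Be}, and for $n=2$ with no condition on $f(0)$ \cite[Theorem~1.1$'$]{Be}. The case $n>2$, $f(0)<0$ is left open in \cite{Be}: do \eqref{eq:mono} and \eqref{eq:refl} hold for every $n>2$, every $h>0$, every Lipschitz $f$ with $f(0)<0$ and every positive solution of \eqref{eq:main}? The answer is yes. Let $p$ be the solution on $\mathbb R$ of
\begin{equation}\label{eq:p}
p''+f(p)=0,\qquad p(0)=p'(0)=0 ;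
\end{equation}
thus $p''(0)=-f(0)$, and $p=1-\cos y$ in Example~\ref{ex:cos}.

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $f$ be globally Lipschitz with $f(0)<0$, and let $u\ge0$ solve \eqref{eq:main}. Then exactly one of the following holds:
\begin{itemize}
\item[(i)] $u>0$ in $\Omega$, and \eqref{eq:mono} and \eqref{eq:refl} hold;
\item[(ii)] $u(x,y)=p(y)$, and $p$ is periodic with minimal period $T<h$, $p>0$ on $(0,T)$, $p(T)=0$.
\end{itemize}
In particular, if $u>0$ in $\Omega$, then \eqref{eq:mono} and \eqref{eq:refl} hold.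
\end{theorem}

In case (ii) the solution vanishes on $\{y=T\}\subset\Omega$. Hence (i) and (ii) exclude each other, the last sentence of the theorem follows from the dichotomy, and it remains to prove that (i) or (ii) holds.

\begin{corollary}\label{cor:all}
For every $n\ge2$ and every globally Lipschitz $f$, every positive solution of \eqref{eq:main} satisfies \eqref{eq:mono} and \eqref{eq:refl}.
\end{corollary}

\begin{proof}
Use \cite[Theorem~1.1]{Be} if $f(0)\ge0$ and Theorem~\ref{thm:main} if $f(0)<0$.
\end{proof}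

\begin{corollary}\label{cor:half}
Let $n\ge2$, let $f$ be globally Lipschitz with $f(0)<0$, and let $u\ge0$ solve $\Delta u+f(u)=0$ in $\mathbb R^{m}\times(0,\infty)$ with $u=0$ on $\{y=0\}$. Then either $u>0$ and $u_y>0$ in the half-space and $u(x,y)<u(x,2\lambda-y)$ for all $0<y<\lambda$, or $u=p(y)$ and $p$ is periodic as in \emph{(ii)}.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} in slabs of every height $h$. If (ii) holds for one $h$, then $u-p$ vanishes on an open set and $|\Delta(u-p)|\le L|u-p|$, so $u=p$ everywhere by unique continuation (Lemma~\ref{lem:uc}). Otherwise (i) holds for all $h$.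
\end{proof}

\section{The idea of the proof}\label{sec:idea}

For $0<\lambda<h/2$ put
\[
\Sigma_\lambda=\mathbb R^m\times(0,\lambda),\qquad w_\lambda(x,y)=u(x,2\lambda-y)-u(x,y).
\]
The function $w_\lambda$ is continuous on $\overline{\Sigma_\lambda}$ because $2\lambda<h$. Subtracting the equations for $u$ and for its reflection gives
\begin{equation}\label{eq:wlin}
\Delta w_\lambda+c_\lambda w_\lambda=0\ \text{ in }\Sigma_\lambda,\quad |c_\lambda|\le L,\qquad w_\lambda(x,\lambda)=0,\quad w_\lambda(x,0)=u(x,2\lambda)\ge0,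
\end{equation}
where $c_\lambda$ is the difference quotient of $f$ between the two values, and $c_\lambda=0$ where they agree. The moving plane method shows $w_\lambda\ge0$ for small $\lambda$ and raises $\lambda$ as long as this inequality persists. We show in Section~\ref{sec:planes} that the planes can stop at a height $\ell<h/2$ only if $p$ has period $T=2\ell$ and translates of $u$ converge to $p$. The heart of the paper is a rigidity statement: in this situation $u$ must equal $p$.

\subsection*{A model computation}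
Let $f(s)=s-1$, $p=1-\cos y$, $\ell=\pi$, $h>2\pi$. Suppose that $u\ge0$ is $\mathbb Z^m$-periodic in $x$ and that $w_\pi\ge0$. We claim that $u=p$. The difference $v=u-p$ satisfies
\[
\Delta v+v=0,\qquad v(x,0)=0,\qquad A(x):=v_y(x,0)\ge0,\qquad v(x,2\pi-y)-v(x,y)\ge0\quad(0<y<\pi).
\]
The first inequality holds because $u\ge0=u(x,0)$ and $p'(0)=0$ ($u$ is $C^1$ up to $y=0$ by Lemma~\ref{lem:bdry}); the second holds because $p$ is symmetric about $\pi$. Average over a period cell. The average $\bar v(y)$ solves $\bar v''+\bar v=0$ with $\bar v(0)=0$, so $\bar v=\bar A\sin y$, where $\bar A$ is the average of $A$. Then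
\[
0\le\bar v(2\pi-y)-\bar v(y)=-2\bar A\sin y\qquad(0<y<\pi),
\]
so $\bar A\le0$. Since $A\ge0$, we get $A\equiv0$; thus $v$ has zero Cauchy data on $\{y=0\}$, and $v\equiv0$ by unique continuation.

The picture is this. To first order $p+ap'$ is the shifted profile $p(y+a)$. Nonnegativity at the bottom forces $a\ge0$, which moves the crest down to height $\ell-a$; the inequality $w_\ell\ge0$ says that the crest is not below $\ell$. Hence $a=0$.

\subsection*{What is missing in general}
There are three obstacles. First, $f$ is nonlinear and $u$ is close to $p$ only near points $x_k$ that may go to infinity, so $v$ must be translated and normalized, and the argument must be applied to a limit $V$ that solves the linearized equation at $p$. Second, $V$ has no average; we replace it by integration against slowly varying weights and a solution of the adjoint Cauchy problem (Section~\ref{sec:liouville}). Third, the linear statement is false without a restriction on growth.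

\begin{example}\label{ex:exp}
The function $V=e^{\sqrt5\,x_1/2}\sin(3y/2)$ satisfies $\Delta V+V=(\frac54-\frac94+1)V=0$, $V(x,0)=0$, $V_y(x,0)>0$, and $V(x,2\pi-y)=V(x,y)$.
\end{example}

So the limit $V$ must be shown to grow slowly in $x$. The function $v$ has no sign and satisfies no Harnack inequality, but $w=w_\ell$ is positive, and positive solutions in the critical slab cannot vary exponentially. In the model, $e^{\kappa x_1}\phi(y)$ solves $\Delta W+W=0$ when $\phi''+(1+\kappa^2)\phi=0$, and for $\kappa\ne0$ such a $\phi$ has a zero in $(0,\pi)$. Section~\ref{sec:slow} proves a quantitative form: where $u$ is close to $p$, the function $w$ varies at most polynomially. Section~\ref{sec:blowup} transfers this to $v$ by choosing base points at which the ratio of $v$ to $w$ is almost maximal. The dimension enters only through constants and the degree of the polynomial.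

\section{Linear estimates}\label{sec:tools}

We write $B_r(x)$ for open balls in $\mathbb R^m$, $B_r=B_r(0)$, and $\mathbf B_r(P)$ for open balls in $\mathbb R^n$. A \emph{solution} of $\Delta z+cz=g$, with $c,g$ bounded and measurable, is a function $z\in W^{2,q}_{\rm loc}$ for all $q<\infty$ that satisfies the equation almost everywhere. We use the interior estimate $\|z\|_{W^{2,q}(D')}\le C(\|z\|_{L^q(D)}+\|\Delta z\|_{L^q(D)})$ for $D'$ compactly contained in $D$, and the embedding $W^{2,q}\subset C^{1,1-n/q}$ for $q>n$ on bounded Lipschitz domains.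

\subsection*{Harnack inequality, boundary regularity, unique continuation}
Let $|c|\le L$, $K\ge0$ and $R\le R_0$. We recall two facts, with constants depending on $n,L,R_0$ and $s$. If $\phi\in W^{1,2}(\mathbf B_{2R})$ satisfies $\Delta\phi+c\phi\ge-K$ weakly, then for $s>1$
\begin{equation}\label{eq:lmp}
\sup_{\mathbf B_R}\phi\le C\bigl(R^{-n/s}\|\phi^+\|_{L^s(\mathbf B_{2R})}+K\bigr)
\end{equation}
\cite[Theorem~8.17]{GT}. If $z\ge0$ satisfies $\Delta z+cz\le K$ weakly in $\mathbf B_{4R}$, then $R^{-n/s}\|z\|_{L^s(\mathbf B_{2R})}\le C(\inf_{\mathbf B_R}z+K)$ for $1\le s<n/(n-2)$ \cite[Theorem~8.18]{GT}.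

\begin{lemma}[Harnack inequality]\label{lem:harnack}
Let $z\ge0$ solve $\Delta z+cz=g$ in $\mathbf B_{2\rho}(P)$, where $\rho\le\rho_0$, $|c|\le L$, $|g|\le K$. Then $\sup_{\mathbf B_\rho(P)}z\le C(\inf_{\mathbf B_\rho(P)}z+K)$ with $C=C(n,L,\rho_0)$.
\end{lemma}

\begin{proof}
The two facts give the inequality on every ball of radius $\rho/4$ centered in $\mathbf B_\rho(P)$. Two points of $\mathbf B_\rho(P)$ are joined by a bounded number of such balls, consecutive ones overlapping.
\end{proof}

We use three consequences. (H1) If $z$ is such a solution in an open set $D$ and $A\subset D$ is compact and connected, then $\sup_Az\le C(\inf_Az+K)$, where $C$ depends on $n,L,A,D$ and does not change when $A$ and $D$ are translated together: cover $A$ by finitely many balls whose doubles lie in $D$. (H2) If $z$ is a solution in $\mathbb R^m\times(y_0-2\rho,y_0+2\rho)$, then $z(x',y_0)+K\le C^{1+|x-x'|/\rho}(z(x,y_0)+K)$, by steps of length at most $\rho$. (H3) A continuous $z\ge0$ on a connected open set with $\sup z\le C\inf z$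 on all small balls is positive or identically zero. This applies to solutions with $K=0$ (the strong maximum principle) and to locally uniform limits of solutions $z_k\ge0$ with $|c_k|\le L$ and $K_k\to0$.

\begin{lemma}[Barrier]\label{lem:barrier}
Let $z\ge0$ be continuous on $\overline{\mathbf B_r(P)}$ and solve $\Delta z+cz=0$ in $\mathbf B_r(P)$, $|c|\le L$. If $z\ge a>0$ on $\mathbf B_{r/2}(P)$, then $z(P')\ge c_*a\,(r-|P'-P|)$ for $r/2\le|P'-P|\le r$, with $c_*=c_*(n,L,r)>0$.
\end{lemma}

\begin{proof}
Let $b(P')=e^{-\alpha|P'-P|^2}-e^{-\alpha r^2}$. In the shell $r/2<|P'-P|<r$,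
\[
\Delta b-Lb\ge(\alpha^2r^2-2\alpha n-L)\,e^{-\alpha|P'-P|^2}\ge0
\]
for $\alpha=\alpha(n,L,r)$ large, while $\Delta z-Lz=-(c+L)z\le0$. So $Z=ab-z$ satisfies $\Delta Z\ge LZ$, and $Z\le0$ on both boundary spheres because $b\le1$ on the inner one and $b=0$ on the outer one. For $\varepsilon>0$ the function $\varphi=(Z-\varepsilon)^+$ has compact support in the shell, and testing with it gives $-\int|\nabla\varphi|^2\ge L\int Z\varphi\ge0$. Hence $\varphi=0$ and $z\ge ab$. Finally $-\frac{d}{dt}e^{-\alpha t^2}\ge\alpha re^{-\alpha r^2}$ for $r/2\le t\le r$, so $c_*=\alpha re^{-\alpha r^2}$ will do.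
\end{proof}

\begin{lemma}[Estimates up to $y=0$]\label{lem:bdry}
Let $z$ be continuous on $B_2(x_0)\times[0,r)$, in $W^{2,q}_{\rm loc}$ of the interior for all $q<\infty$, with $z=0$ on $\{y=0\}$, $|z|\le M_0$ and $|\Delta z|\le M_1$. Then for $r_1<r$ and $q<\infty$,
\[
\|z\|_{W^{2,q}(B_1(x_0)\times(0,r_1))}\le C(n,q,r,r_1)\,(M_0+M_1).
\]
In particular $z$ is $C^{1,\alpha}$ up to $y=0$, with the same bound.
\end{lemma}

\begin{proof}
Let $\tilde z$ and $\tilde g$ be the odd extensions in $y$ of $z$ and $\Delta z$. Let $\mathbf B$ be a ball centered on $\{y=0\}$ with closure in $B_2(x_0)\times(-r,r)$, and let $\psi\in W^{2,q}(\mathbf B)$, $q>n$, solve $\Delta\psi=\tilde g$ with $\psi=0$ on $\partial\mathbf B$. By uniqueness $\psi$ is odd. So $z-\psi$ is harmonic in the upper half ball, continuous up to $y=0$ and zero there, and by Schwarz reflection $\tilde z-\psi$ is harmonic in $\mathbf B$. Thus $\tilde z\in W^{2,q}_{\rm loc}(B_2(x_0)\times(-r,r))$ with $\Delta\tilde z=\tilde g$, and the interior estimate applies.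
\end{proof}

By Lemma~\ref{lem:bdry} and a diagonal argument we have the following \emph{compactness principle}. If $z_k$ vanish on $\{y=0\}$, and $z_k$ and $\Delta z_k$ are bounded on bounded subsets of $\mathbb R^m\times[0,r_1]$ for each $r_1<r$, uniformly for large $k$, then a subsequence converges in $C^1_{\rm loc}(\mathbb R^m\times[0,r))$ and weakly in $W^{2,q}(B_R\times(0,r_1))$ for all $R$, $r_1<r$, $q<\infty$.

\begin{lemma}[Unique continuation]\label{lem:uc}
\emph{(a)} If $z\in W^{2,2}_{\rm loc}(D)$, $D$ open and connected, $|\Delta z|\le L|z|$ almost everywhere, and $z=0$ on a nonempty open set, then $z\equiv0$. \emph{(b)} If $z\in C^1(\mathbb R^m\times[0,r))$ lies in $W^{2,2}(B_R\times(0,r_1))$ for all $R$ and $r_1<r$, $|\Delta z|\le L|z|$, and $z=z_y=0$ on $\{y=0\}$, then $z\equiv0$.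
\end{lemma}

\begin{proof}
Part (a) is Aronszajn's unique continuation theorem. In (b), $z$ and $\nabla z$ vanish on $\{y=0\}$, so the extension of $z$ by zero to $y<0$ is in $W^{2,2}_{\rm loc}(\mathbb R^m\times(-\infty,r))$, and (a) applies.
\end{proof}

\subsection*{Growth of nonnegative solutions}
The Harnack constant degenerates near the boundary. A nonnegative solution that vanishes on the boundary is nevertheless bounded by one interior value: the degeneration is at most a power $y^{-\gamma}$, a small power of this is integrable, and the solution extended by zero is a subsolution across the boundary.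

\begin{lemma}[Carleson estimate]\label{lem:carleson}
Let $z\ge0$ be continuous on $B_1(x_0)\times[0,r)$, vanish on $\{y=0\}$, and solve $\Delta z+cz=g$ in the interior, $|c|\le L$, $|g|\le K$. Then for $r_1<r$
\[
\sup_{B_{1/2}(x_0)\times(0,r_1)}z\le C\,\bigl(z(x_0,r/2)+K\bigr),\qquad C=C(n,L,r,r_1).
\]
\end{lemma}

\begin{proof}
Put $y_1=\min(r,1)/4$ and $M=z(x_0,r/2)+K$.

\emph{Step 1: a power bound.} Let $|x-x_0|<\frac34$ and $0<y\le y_1$. The ball of radius $2y/3\le\frac16$ about $(x,y)$ lies in the domain, so Lemma~\ref{lem:harnack} with $\rho=y/3$ gives $z(x,y)+K\le C_1(z(x,\frac43y)+K)$. Repeat until the height first lies in $(y_1,\frac43y_1]$. The number $k$ of steps satisfies $(\frac43)^k\le\frac43y_1/y$, so $C_1^k\le Cy^{-\gamma}$ for some $\gamma\ge\frac12$. With (H1) for $A=\overline{B_{3/4}(x_0)}\times[y_1,r/2]$ we obtain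
\begin{equation}\label{eq:power}
z(x,y)\le Cy^{-\gamma}M\qquad(|x-x_0|<\tfrac34,\ 0<y\le y_1).
\end{equation}

\emph{Step 2: a subsolution across $y=0$.} For $\varepsilon>0$ let $\phi=(z-\varepsilon)^+$, extended by zero to $y\le0$. Since $z$ is continuous and vanishes on $\{y=0\}$, $\phi$ vanishes near every point of $\{y=0\}$ and is locally Lipschitz. For smooth convex $\beta$ we have $\Delta\beta(z)\ge\beta'(z)\Delta z$; letting $\beta(t)\to(t-\varepsilon)^+$ with $\beta'\to1_{\{t>\varepsilon\}}$ gives, weakly,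
\[
\Delta\phi\ge1_{\{z>\varepsilon\}}(g-cz)\ge-L\phi-K_\varepsilon,\qquad K_\varepsilon=L\varepsilon+K .
\]

\emph{Step 3: \eqref{eq:lmp} with a small exponent.} Let $s=1/(2\gamma)\in(0,1]$ and $\rho=y_1/8$. Fix $P\in B_{1/2}(x_0)\times(0,y_1/2)$; then $\overline{\mathbf B_{2\rho}(P)}\subset B_{3/4}(x_0)\times(-\infty,y_1)$. Let $\Theta(t)=\sup_{\mathbf B_t(P)}\phi$ and $I=(\int_{\mathbf B_{2\rho}(P)}\phi^s)^{1/s}$. For $\rho\le t<t'\le2\rho$, estimate \eqref{eq:lmp} with exponent $2$ on balls of radius $(t'-t)/2$ centered in $\mathbf B_t(P)$, followed by Young's inequality, gives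
\[
\Theta(t)\le C(t'-t)^{-n/2}\,\Theta(t')^{1-s/2}I^{s/2}+CK_\varepsilon\le\tfrac12\Theta(t')+C(t'-t)^{-n/s}I+CK_\varepsilon .
\]
Iterate along $t_i=\rho(2-\vartheta^i)$, where $\vartheta\in(0,1)$ and $2\vartheta^{n/s}>1$. The term $2^{-i}\Theta(t_i)$ tends to zero because $\Theta(2\rho)<\infty$, and the series $\sum_i(2\vartheta^{n/s})^{-i}$ converges; so $\phi(P)\le C(I+K_\varepsilon)$. By \eqref{eq:power}, $\phi^s\le CM^sy^{-1/2}$ for $0<y<y_1$, which is integrable, so $I\le CM$. Letting $\varepsilon\to0$ gives $z(P)\le CM$. For heights $y\ge y_1/2$ use (H1) with $A=\overline{B_{1/2}(x_0)}\times[y_1/2,\max(r_1,r/2)]$.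
\end{proof}

\begin{lemma}[Exponential growth]\label{lem:growth}
Let $u\ge0$ solve \eqref{eq:main} and let $h'<h$. There are $C,\kappa>0$ depending only on $n,L,h,h'$ such that
\[
u(x,y)\le Ce^{\kappa|x-x_0|}\bigl(u(x_0,h/2)+|f(0)|\bigr)\qquad(x,x_0\in\mathbb R^m,\ 0\le y\le h').
\]
\end{lemma}

\begin{proof}
We have $\Delta u+cu=-f(0)$ with $|c|\le L$. Apply (H2) at height $h/2$ and then Lemma~\ref{lem:carleson} with $r=h$, $K=|f(0)|$.
\end{proof}

Here the \emph{global} Lipschitz bound is essential to the argument: it makes $c$ bounded although $u$ need not be, and the rate $\kappa$ independent of $u$. Since $|\Delta u|\le|f(0)|+Lu$, Lemma~\ref{lem:bdry} shows that $u$ is $C^1$ up to $y=0$. The next lemma is a maximum principle that tolerates a given exponential rate if the slab is thin.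

\begin{lemma}[Narrow slabs]\label{lem:narrow}
Let $\kappa,d>0$ satisfy $4m\kappa^2+L<\pi^2/(4d^2)$, and let $D=\mathbb R^m\times(a,b)$ with $b-a\le d$. Let $z\in C(\overline D)\cap C^2(D)$ satisfy $\Delta z+cz=0$ at every point of $D$, $|c|\le L$, $z\ge0$ on $\partial D$, and $z\ge-Ce^{\kappa|x|}$. Then $z\ge0$.
\end{lemma}

\begin{proof}
Let $g=\prod_{i=1}^m\cosh(2\kappa x_i)\cdot\cos\bigl(\frac\pi{2d}(y-\frac{a+b}2)\bigr)$. The argument of the cosine lies in $[-\frac\pi4,\frac\pi4]$, so $g\ge2^{-m-1}e^{2\kappa|x|}$ on $\overline D$, and $\Delta g=(4m\kappa^2-\frac{\pi^2}{4d^2})g$. The quotient $\sigma=z/g$ satisfies $\sigma\ge-C'e^{-\kappa|x|}$ and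
\[
\Delta\sigma+2g^{-1}\nabla g\cdot\nabla\sigma+(c+g^{-1}\Delta g)\,\sigma=0,\qquad c+g^{-1}\Delta g<0 .
\]
If $\sigma$ were negative somewhere, it would attain a negative minimum at an interior point. There $\nabla\sigma=0$, $\Delta\sigma\ge0$ and the last term is positive, a contradiction.
\end{proof}

\section{Where the moving planes can stop}\label{sec:planes}

From now on $f(0)<0$ and $u\ge0$ solves \eqref{eq:main}. In an unbounded slab the inequality $w_\lambda\ge0$ can be lost at infinity. The next lemma identifies what $u$ looks like near points where $w_\ell$ degenerates. For $\ell>0$ and $T=2\ell$ we consider the following property of the function $p$ in \eqref{eq:p}: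
\begin{equation}\label{eq:P}
p\text{ is $T$-periodic},\quad p(T-y)=p(y),\quad p(T)=0,\quad p>0\text{ on }(0,T),\quad p'>0\text{ on }(0,\ell).
\end{equation}

\begin{lemma}\label{lem:limit}
Let $0<\ell<h/2$, $T=2\ell$, and $w_\mu\ge0$ in $\Sigma_\mu$ for all $\mu\in(0,\ell]$. Let $\lambda_k\to\ell$, $x_k\in\mathbb R^m$, $y_k\to y_\infty\in(0,\ell)$ and $\limsup_kw_{\lambda_k}(x_k,y_k)\le0$. Then $p$ satisfies \eqref{eq:P}, and along a subsequence $u(x_k+\cdot,\cdot)\to p$ in $C^1_{\rm loc}(\mathbb R^m\times[0,h))$.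
\end{lemma}

\begin{proof}
Let $M_k=u(x_k,h/2)$.

\emph{The sequence $M_k$ is bounded.} Suppose $M_k\to\infty$ along a subsequence, and let $u_k=u(x_k+\cdot,\cdot)/M_k$. By Lemma~\ref{lem:growth}, $u_k$ is locally bounded on $\mathbb R^m\times[0,h)$ uniformly in $k$, and so is $|\Delta u_k|\le|f(0)|/M_k+Lu_k$. By the compactness principle a subsequence converges in $C^1_{\rm loc}(\mathbb R^m\times[0,h))$ to some $U\ge0$ with $U(x,0)=0$ and $U(0,h/2)=1$. The division by $M_k$ removes the inhomogeneity: $\Delta u_k+c_ku_k=-f(0)/M_k\to0$, so $U>0$ in $\Omega$ by (H3). The functions $w_\ell(x_k+\cdot,\cdot)/M_k\ge0$ solve linear equations as in \eqref{eq:wlin} and converge to $W(x,y)=U(x,T-y)-U(x,y)\ge0$, and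
\[
W(0,y_\infty)=\lim_k\bigl[u_k(0,2\lambda_k-y_k)-u_k(0,y_k)\bigr]=\lim_kw_{\lambda_k}(x_k,y_k)/M_k\le0 .
\]
By (H3), $W\equiv0$ in $\Sigma_\ell$. Letting $y\to0$ gives $U(x,T)=0$. Since $T<h$, this contradicts $U>0$.

\emph{Identification of the limit.} Without normalization, the same argument gives a subsequence with $u(x_k+\cdot,\cdot)\to U\ge0$ in $C^1_{\rm loc}(\mathbb R^m\times[0,h))$, where $\Delta U+f(U)=0$, $U(x,0)=0$, and $U(x,T-y)=U(x,y)$ for $0\le y\le T$. So $U=0$ on $\{y=T\}$. Because $T<h$, these are interior minimum points, so $\nabla U=0$ there, and by symmetry $U_y(x,0)=0$. Now $U-p$ has zero Cauchy data on $\{y=0\}$ and $|\Delta(U-p)|\le L|U-p|$, so $U=p$ by Lemma~\ref{lem:uc}(b).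

\emph{Properties of $p$.} We have $p(T)=p'(T)=0$, so $p$ is $T$-periodic by uniqueness for \eqref{eq:p}, and $p(T-y)=p(y)$. The inequalities $w_\mu\ge0$ pass to the limit, and with $\mu=(a+b)/2$ they give $p(a)\le p(b)$ for $0<a<b\le\ell$. Now we use $f(0)<0$: since $p''(0)>0$, $p$ is positive just above $0$, hence on $(0,\ell]$, hence on $(0,T)$. If $p'(y_1)=0$ for some $y_1\in(0,\ell)$, then $p$ is symmetric about $y_1$, so $p(2y_1)=0$ with $2y_1\in(0,T)$, which is false.
\end{proof}

For $f(0)=0$ we would have $p\equiv0$, and the lemma would say only that $u$ tends to zero; the argument below rests on the nontrivial function $p'$. The rigidity statement is the following.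

\begin{proposition}\label{prop:rigid}
Let $0<\ell<h/2$, $T=2\ell$, and $w_\mu\ge0$ in $\Sigma_\mu$ for all $\mu\in(0,\ell]$. Suppose that $p$ satisfies \eqref{eq:P} and that $u(x_k+\cdot,\cdot)\to p$ locally uniformly in $\mathbb R^m\times[0,h)$ for some sequence $x_k$. Then $w_\ell\equiv0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:rigid}]
By Lemma~\ref{lem:growth}, $w_\lambda\ge-u\ge-Ce^{\kappa|x|}$ in $\Sigma_\lambda$, where $C$ and $\kappa$ do not depend on $\lambda<h/2$. Fix $d$ as in Lemma~\ref{lem:narrow}. By \eqref{eq:wlin} and that lemma, $w_\lambda\ge0$ in $\Sigma_\lambda$ for $\lambda\le d$. Let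
\[
\ell=\sup\{\lambda\in(0,h/2):\ w_\mu\ge0\text{ in }\Sigma_\mu\text{ for all }\mu\in(0,\lambda]\}>0 .
\]

\emph{If $\ell<h/2$, then $w_\ell\equiv0$.} By continuity $w_\mu\ge0$ for all $\mu\le\ell$. Let $\beta=\min(d,\ell)/4$. By the definition of $\ell$ there are $\lambda_k\downarrow\ell$ with $\lambda_k<\min(\ell+\beta,h/2)$ such that $w_{\lambda_k}$ is negative somewhere in $\Sigma_{\lambda_k}$. If $w_{\lambda_k}\ge0$ on $\mathbb R^m\times[\beta,\ell-\beta]$, then Lemma~\ref{lem:narrow} in the slabs $0<y<\beta$ and $\ell-\beta<y<\lambda_k$, both of width at most $d$, would give $w_{\lambda_k}\ge0$ everywhere. So $w_{\lambda_k}(x_k,y_k)<0$ for some $x_k$ and some $y_k\in[\beta,\ell-\beta]$. Pass to a subsequence with $y_k$ convergent. Lemma~\ref{lem:limit} yields the hypotheses of Proposition~\ref{prop:rigid}, and so $w_\ell\equiv0$.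

Consequently one of two cases occurs.

\emph{Case 1: $w_\lambda\equiv0$ for some $\lambda<h/2$ with $w_\mu\ge0$ for all $\mu\le\lambda$.} Lemma~\ref{lem:limit}, with $\lambda$ in place of $\ell$ and the constant sequences $\lambda_k=\lambda$, $x_k=0$, $y_k=\lambda/2$, gives $u=p$ and \eqref{eq:P} with $T=2\lambda<h$. The period $T$ is minimal because $p(0)=0$ and $p>0$ on $(0,T)$. This is (ii).

\emph{Case 2: $\ell=h/2$ and no $w_\lambda$ vanishes identically.} By (H3), $w_\lambda>0$ in $\Sigma_\lambda$ for all $\lambda<h/2$, which is \eqref{eq:refl}. Lemma~\ref{lem:barrier} in the ball of radius $r=\lambda/2$ about $(x,\lambda-r)$ gives $w_\lambda(x,\lambda-t)\ge c\,t$ for small $t>0$, with $c>0$. Hence $-2u_y(x,\lambda)=\partial_yw_\lambda(x,\lambda)<0$, which is \eqref{eq:mono}. Finally, any $y'\in(0,h)$ lies in $(\lambda,2\lambda)$ for some $\lambda<h/2$, and then $u(x,y')>u(x,2\lambda-y')\ge0$. This is (i).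
\end{proof}

The rest of the paper proves Proposition~\ref{prop:rigid}.

\section{A Liouville theorem for the linearized equation}\label{sec:liouville}

Let $p$ satisfy \eqref{eq:P}. Fix a Borel function $f'$ with $|f'|\le L$ that equals the derivative of $f$ almost everywhere, and put $Q(y)=f'(p(y))$ for $0<y<T$. The function $p''=-f(p)$ is Lipschitz. On $(0,\ell)$ and on $(\ell,T)$ we have $p'\ne0$, so $p(y)$ is a point of differentiability of $f$ for almost every $y$, and the chain rule gives
\begin{equation}\label{eq:jacobi}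
(p')''+Qp'=0\quad\text{a.e.\ on }(0,T),\qquad p'\in W^{2,\infty}(0,T).
\end{equation}
Since $p''(0)=-f(0)>0$, we may put $\theta=p'/p''(0)$. Then $\theta''+Q\theta=0$, $\theta(0)=0$, $\theta'(0)=1$, $\theta>0$ on $(0,\ell)$, and $\theta(T-y)=-\theta(y)$. In the model, $Q=1$ and $\theta=\sin y$.

\begin{proposition}\label{prop:liouville}
Let $V\in C^1(\mathbb R^m\times[0,T))$ lie in $W^{2,2}(B_R\times(0,T-s))$ for all $R,s>0$, and suppose that
\begin{itemize}
\item[(a)] $\Delta V+Q(y)V=0$ and $V(x,0)=0$;
\item[(b)] $A(x):=V_y(x,0)\ge0$;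
\item[(c)] $W(x,y):=V(x,T-y)-V(x,y)\ge0$ for $0<y<\ell$;
\item[(d)] for each $s>0$, $|V|+|\nabla V|\le C_s(1+|x|)^m$ for $0\le y\le T-s$.
\end{itemize}
Then $V\equiv0$.
\end{proposition}

The model computation used the identity $\bar V(Y)=\theta(Y)\bar A$ for averages. We want a version with a slowly varying weight $k_\varepsilon$ in place of the average. By Green's identity, a solution $\Psi$ of the same equation with $\Psi=0$ on $\{y=Y\}$ relates $\int V\,(-\Psi_y)$ at height $Y$ to $\int A\Psi$ at height $0$. Three things are required. The weight $-\Psi_y(\cdot,Y)$ must be nonnegative and the same for two heights $Y$, in order to use (c). It must decay fast enough to beat (d). And $\Psi(\cdot,0)$ must equal $\theta(Y)k_\varepsilon$ up to an error that is small \emph{relative to $k_\varepsilon$ at every point}, because we know nothing about $A$ except its sign and growth. Prescribing $\Psi$ and $\Psi_y$ on a plane is a Cauchy problem for an elliptic equation; we solve it explicitly for data whose Fourier transform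 has compact support.

\begin{proof}
\emph{Step 1: weights.} Let $\nu=m+1$, $k(x)=(1+|x|^2)^{-\nu}$ and $k_\varepsilon(x)=k(\varepsilon x)$, $0<\varepsilon\le1$. Then for all $x,x'$
\begin{equation}\label{eq:k}
k_\varepsilon(x-x')\le2^\nu(1+|x'|^2)^\nu k_\varepsilon(x),\qquad|k_\varepsilon(x-x')-k_\varepsilon(x)|\le\nu2^\nu\varepsilon\,|x'|(1+|x'|^2)^\nu k_\varepsilon(x).
\end{equation}
The first inequality follows from $1+|a|^2\le2(1+|a-b|^2)(1+|b|^2)$ with $a=\varepsilon x$, $b=\varepsilon x'$. For the second, $|\nabla k|=2\nu|x|(1+|x|^2)^{-\nu-1}\le\nu k$; integrate $|\nabla k_\varepsilon|\le\nu\varepsilon k_\varepsilon$ along the segment from $x$ to $x-x'$ and use the first inequality. Let $\hat\chi(\xi)=\int e^{-ix\cdot\xi}\chi(x)\,dx$, and fix a Schwartz function $\chi\ge0$ on $\mathbb R^m$ with $\int\chi=1$ and $\hat\chi\in C_c^\infty$. For instance, let $\chi$ be a multiple of $|\psi|^2$, where $\hat\psi\in C_c^\infty$ and $\psi\not\equiv0$; its transform is a convolution of two functions in $C_c^\infty$.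

\emph{Step 2: the Cauchy problem.} Fix $Y\in(0,T)$. For $\tau\in\mathbb C$ let $\omega(\cdot\,;\tau)$ solve $\omega''+(Q-\tau)\omega=0$ on $(0,Y)$ with $\omega(Y)=0$, $\omega'(Y)=-1$, that is,
\[
\omega(y;\tau)=Y-y+\int_y^Y(t-y)(\tau-Q(t))\,\omega(t;\tau)\,dt,\qquad\omega'(y;\tau)=-1-\int_y^Y(\tau-Q(t))\,\omega(t;\tau)\,dt .
\]
The Picard iterates are polynomials in $\tau$ and converge uniformly for $y\in[0,Y]$ and $\tau$ in compact sets. So $\omega$ and $\omega'$ are entire in $\tau$, and by Cauchy's estimates all their $\tau$-derivatives are bounded uniformly in $y\in[0,Y]$ for $\tau$ in compact sets. Put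
\[
\Gamma(x,y)=(2\pi)^{-m}\int_{\mathbb R^m}e^{ix\cdot\xi}\,\omega(y;|\xi|^2)\,\hat\chi(\xi)\,d\xi .
\]
It is real, because $\omega(y;|\xi|^2)$ is real and even in $\xi$ and $\overline{\hat\chi(\xi)}=\hat\chi(-\xi)$. The functions $\omega(y;|\xi|^2)\hat\chi(\xi)$ and $\omega'(y;|\xi|^2)\hat\chi(\xi)$ are smooth in $\xi$, supported in a fixed compact set, with all $\xi$-derivatives bounded uniformly in $y$. Integrating by parts in $\xi$, we see that $\Gamma$, $\Gamma_y$ and all their $x$-derivatives decay faster than any power of $|x|$, uniformly in $y\in[0,Y]$. Multiplication by $|\xi|^2$ corresponds to $-\Delta_x$, so the formula for $\omega'$ gives $\Gamma_y(x,y)=-\chi(x)+\int_y^Y(\Delta_x\Gamma+Q\Gamma)(x,t)\,dt$. Hence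
\[
\Delta\Gamma+Q\Gamma=0\ \text{ a.e.},\qquad\Gamma(x,Y)=0,\qquad\Gamma_y(x,Y)=-\chi(x),\qquad\int_{\mathbb R^m}\Gamma(x,0)\,dx=\omega(0;0)\hat\chi(0)=\omega(0;0).
\]
The Wronskian $\omega(\cdot\,;0)\theta'-\omega'(\cdot\,;0)\theta$ is constant. It equals $\omega(0;0)$ at $y=0$ and $\theta(Y)$ at $y=Y$, so $\int\Gamma(x,0)\,dx=\theta(Y)$.

Let $\Psi(\cdot,y)=\Gamma(\cdot,y)*k_\varepsilon$, with convolution in $x$. Then $\Psi\in W^{2,\infty}(\mathbb R^m\times(0,Y))$, $\Delta\Psi+Q\Psi=0$ a.e., $\Psi(x,Y)=0$ and $\Psi_y(x,Y)=-(\chi*k_\varepsilon)(x)$. By \eqref{eq:k} and the decay of $\Gamma$ and $\nabla\Gamma$,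
\begin{equation}\label{eq:psi}
|\Psi|+|\nabla\Psi|\le C_Yk_\varepsilon,\qquad|\Psi(x,0)-\theta(Y)k_\varepsilon(x)|\le\int|\Gamma(x',0)|\,|k_\varepsilon(x-x')-k_\varepsilon(x)|\,dx'\le C_Y\varepsilon k_\varepsilon(x),
\end{equation}
with $C_Y$ independent of $\varepsilon$.

\emph{Step 3: Green's identity.} On the cylinder $B_R\times(0,Y)$ both $V$ and $\Psi$ are in $W^{2,2}$ and $C^1$ up to the boundary, and $V\Delta\Psi-\Psi\Delta V=0$. The top contributes $\int(V\Psi_y-\Psi V_y)=-\int V\,(\chi*k_\varepsilon)$, and the bottom contributes $-\int(V\Psi_y-\Psi V_y)=\int A\Psi$. For fixed $\varepsilon$, (d) and \eqref{eq:psi} bound the lateral integrand by $CR^{m}R^{-2m-2}$ on a set of measure $CR^{m-1}$, so the lateral term tends to zero as $R\to\infty$; this is where (d) is used. The other integrands are $O(|x|^{-m-2})$ and hence integrable. Therefore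
\begin{equation}\label{eq:green}
\int_{\mathbb R^m}V(x,Y)\,(\chi*k_\varepsilon)(x)\,dx=\int_{\mathbb R^m}A(x)\,\Psi(x,0)\,dx .
\end{equation}

\emph{Step 4: conclusion.} Let $y_1=\ell/2$. Subtract \eqref{eq:green} for $Y=y_1$ from \eqref{eq:green} for $Y=T-y_1$. The weight $\chi*k_\varepsilon\ge0$ is the same, and $\theta(T-y_1)-\theta(y_1)=-2\theta(y_1)$. By (c), (b) and \eqref{eq:psi},
\[
0\le\int W(x,y_1)\,(\chi*k_\varepsilon)\,dx\le\bigl(-2\theta(y_1)+(C_{y_1}+C_{T-y_1})\,\varepsilon\bigr)\int Ak_\varepsilon\,dx .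
\]
For small $\varepsilon$ the bracket is negative, so $\int Ak_\varepsilon=0$, and $A\equiv0$ because $A$ is continuous and nonnegative. Thus $V$ has zero Cauchy data on $\{y=0\}$ and $|\Delta V|\le L|V|$, and $V\equiv0$ by Lemma~\ref{lem:uc}(b).
\end{proof}

\section{Slow variation of $w_\ell$ where $u$ is close to $p$}\label{sec:slow}

In this section and the next we assume the hypotheses of Proposition~\ref{prop:rigid} and, for contradiction, $w_\ell\not\equiv0$. Write $w=w_\ell$ and $\Sigma=\Sigma_\ell$; by (H3), $w>0$ in $\Sigma$. Let $v=u-p$ on $\mathbb R^m\times[0,T]$. Since $p(T-y)=p(y)$,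
\begin{equation}\label{eq:wv}
w(x,y)=v(x,T-y)-v(x,y).
\end{equation}
The size of $w$ and the distance from $u$ to $p$ near $x$ are measured by the continuous functions
\[
\zeta(x)=w(x,\ell/2)>0,\qquad\mathcal D(x)=\max_{\overline{B_1(x)}\times[0,T]}|v| .
\]
For $a,b\ge0$ we have $f(b)-f(a)=(b-a)\int_0^1f'(a+t(b-a))\,dt$, because $f$ is absolutely continuous. Hence
\begin{equation}\label{eq:lin}
\Delta w+cw=0\ \text{ in }\Sigma,\quad c=\int_0^1f'(u+tw)\,dt;\qquad\Delta v+\tilde cv=0\ \text{ in }\mathbb R^m\times(0,T),\quad\tilde c=\int_0^1f'(p+tv)\,dt,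
\end{equation}
with $|c|,|\tilde c|\le L$.

\begin{lemma}\label{lem:w}
There are $C_0,c_2>0$, and $C_s$ for $s\in(0,\ell/2)$, such that for all $x,x_0\in\mathbb R^m$:
\begin{itemize}
\item[(i)] $\zeta(x)\ge e^{-C_0(|x-x_0|+1)}\zeta(x_0)$;
\item[(ii)] $w(x,y)\ge c_2\min(y,\ell-y)\,\zeta(x_0)$ if $|x-x_0|\le\frac12$ and $0<y<\ell$;
\item[(iii)] $w(x,y)\le C_s\,\zeta(x)$ if $s\le y\le\ell$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (i) is (H2). For (ii), let $r=\ell/4$. By (H1), $w\ge a:=c'\zeta(x_0)$ on $A=\overline{B_{1/2+\ell/8}(x_0)}\times[\ell/8,7\ell/8]$, with $c'=c'(n,L,\ell)>0$. This proves (ii) for $\ell/8\le y\le7\ell/8$ if $c_2\le2c'/\ell$. The balls of radius $r$ about $(x,r)$ and $(x,\ell-r)$ lie in $\Sigma$, the concentric balls of radius $r/2$ lie in $A$, and $w\ge0$ is continuous on $\overline\Sigma$. Lemma~\ref{lem:barrier} gives $w(x,y)\ge c_*ay$ for $y\le\ell/8$ and $w(x,y)\ge c_*a(\ell-y)$ for $y\ge7\ell/8$. Part (iii) is Lemma~\ref{lem:carleson} for $z(x,t)=w(x,\ell-t)$, which vanishes at $t=0$,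 with $r=\ell$, $r_1=\ell-s/2$, $K=0$.
\end{proof}

To pass to the linearized equation we need the coefficients in \eqref{eq:lin} to converge to $Q$. Since $f'$ may be discontinuous, uniform convergence of $u$ is not enough. What helps is that $p$ is strictly monotone on either side of $\ell$, so that vertical lines sweep through the values of $u$ at a positive speed.

\begin{lemma}\label{lem:coef}
Let $\xi_k\in\mathbb R^m$, let $u_k,v_k,w_k,c_k,\tilde c_k$ denote $u,v,w,c,\tilde c$ evaluated at $(\xi_k+x,y)$, and suppose $v_k\to0$ uniformly on $B_r\times[0,T]$. Then $c_k\to Q$ in $L^1(B_r\times(0,\ell))$ and $\tilde c_k\to Q$ in $L^1(B_r\times(0,T))$.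
\end{lemma}

\begin{proof}
All coefficients are bounded by $L$, so it suffices to prove convergence in $L^1(B_{r'}\times I)$ for $r'<r$ and compact intervals $I\subset(0,\ell)$, respectively $I\subset(0,T)\setminus\{\ell\}$. Since $|\Delta v_k|\le L|v_k|$, interior estimates give $v_k\to0$ in $C^1_{\rm loc}(B_r\times(0,T))$, and by \eqref{eq:wv} $w_k\to0$ in $C^1_{\rm loc}(B_r\times(0,\ell))$. Let $s_{k,t}=u_k+tw_k$, respectively $s_{k,t}=p+tv_k$. Then $s_{k,t}\to p$ in $C^1(\overline{B_{r'}}\times I)$ uniformly in $t\in[0,1]$. As $p'\neq0$ on $I$, there is $a>0$ with $|p'|\ge a$ and $|\partial_ys_{k,t}|\ge a$ on $B_{r'}\times I$ for large $k$. Moreover $s_{k,t}$ lies between two values of $u_k$, respectively of $u_k$ and $p$, so it takes values in $J=[0,\max p+1]$ for large $k$. Changing variables on vertical segments, we get $\int_I|g(s_{k,t}(x,y))|\,dy\le a^{-1}\|g\|_{L^1(J)}$ for Borel $g$, and the same with $p$ in place of $s_{k,t}$. For $\varphi\in C(J)$ it follows that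
\[
\int_{B_{r'}\times I}|f'(s_{k,t})-f'(p)|\le2a^{-1}|B_{r'}|\,\|f'-\varphi\|_{L^1(J)}+\int_{B_{r'}\times I}|\varphi(s_{k,t})-\varphi(p)| .
\]
The last term tends to zero uniformly in $t$, and the first can be made arbitrarily small. Integrate over $t\in[0,1]$.
\end{proof}

Lemma~\ref{lem:w}(i) allows $\zeta$ to decay exponentially. Near $p$ this improves to a power. By \eqref{eq:jacobi}, $p'$ is a positive solution of the one-dimensional linearized equation on $(0,\ell)$ that vanishes at both ends. So $\Phi(x)p'(y)$ solves $\Delta W+QW=0$ for every harmonic $\Phi$, and the harmonic function that drops from $1$ to $0$ across a large annulus decays only like a power. We use this product as a lower barrier.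

\begin{lemma}\label{lem:slow}
There is $c_1>0$, and for every $S\ge2$ a number $\delta(S)>0$, such that: if $\mathcal D<\delta(S)$ on $B_{4S}(x_0)$, then $\zeta(x')\ge c_1S^{-m}\zeta(x_0)$ for $|x'-x_0|\le S$.
\end{lemma}

\begin{proof}
The constant $c_1$ is fixed in Step~3 and does not depend on $S$. If the lemma fails for some $S$, there are $\xi_k,\xi_k'$ with $|\xi_k'-\xi_k|\le S$, $\sup_{B_{4S}(\xi_k)}\mathcal D\to0$ and $\zeta(\xi_k')<c_1S^{-m}\zeta(\xi_k)$.

\emph{Step 1: the limit.} By (H1), $\bar w_k=w(\xi_k+\cdot,\cdot)/\zeta(\xi_k)$ is locally bounded in $B_{4S}\times(0,\ell)$, hence bounded in $W^{2,q}_{\rm loc}$. A subsequence converges in $C^1_{\rm loc}$ and weakly in $W^{2,q}_{\rm loc}$ to some $W\ge0$, and $\xi_k'-\xi_k\to x'$ with $|x'|\le S$. By Lemma~\ref{lem:coef}, $c_k\bar w_k\to QW$ in $L^1_{\rm loc}$. Together with Lemma~\ref{lem:w}(ii) this gives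
\[
\Delta W+QW=0,\qquad W(x,y)\ge c_2\min(y,\ell-y)\ \text{ for }|x|\le\tfrac12,\qquad W(x',\ell/2)\le c_1S^{-m}.
\]

\emph{Step 2: comparison.} Since $p'$ is Lipschitz and $p'(0)=p'(\ell)=0$, we have $p'\le C_p\min(y,\ell-y)$ on $(0,\ell)$. Put $c_3=c_2/C_p$. Let $\mathcal A=\{\frac12<|x|<2S\}\subset\mathbb R^m$, let $\Phi$ be the radial harmonic function on $\mathcal A$ with $\Phi=1$ on $|x|=\frac12$ and $\Phi=0$ on $|x|=2S$, and let $Z=c_3\Phi p'-W$ on $O=\mathcal A\times(0,\ell)$. Then $\Delta Z+QZ=0$. We claim $Z\le0$.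

We have $Z\le0$ for $|x|=\frac12$ and for $|x|=2S$, and $Z\le c_3p'(y)\to0$ as $y\to0$ or $y\to\ell$; nothing else about $W$ near these heights is needed. So for $\varepsilon>0$ the Lipschitz function $\varphi=(Z-\varepsilon)^+$ has compact support in $O$, and $0\le\varphi\le c_3\max p'$. Test the equation with $\varphi$ and use $\nabla Z\cdot\nabla\varphi=|\nabla\varphi|^2$ and $Z\varphi=\varphi^2+\varepsilon\varphi$:
\begin{equation}\label{eq:test}
\int_O|\nabla_x\varphi|^2+\int_O(\varphi_y^2-Q\varphi^2)=\varepsilon\int_OQ\varphi\le C\varepsilon,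
\end{equation}
with $C$ independent of $\varepsilon$. The second integral is nonnegative. Indeed, a Lipschitz function $\phi$ with compact support in $(0,\ell)$ can be written $\phi=p'\psi$ with $\psi$ of the same kind; expanding $\phi'^2=(p''\psi+p'\psi')^2$ and using $p'''=-Qp'$ gives
\[
\phi'^2-Q\phi^2=p'^2\psi'^2+(p'p''\psi^2)',\qquad\text{so}\qquad\int_0^\ell(\phi'^2-Q\phi^2)\,dy\ge0 .
\]
Since $\mathcal A$ is bounded, the Poincar\'e inequality in $x$ and \eqref{eq:test} give $\mu\int_O\varphi^2\le\int_O|\nabla_x\varphi|^2\le C\varepsilon$, where $\mu>0$ is the first Dirichlet eigenvalue of $\mathcal A$. Letting $\varepsilon\to0$ gives $Z^+=0$, that is, $W\ge c_3\Phi p'$ in $O$.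

\emph{Step 3: the size of $\Phi$.} Let $\frac12\le\varrho=|x|\le S$. Then
\[
\Phi=\frac{2S-\varrho}{2S-\frac12}\ge\frac12\quad(m=1),\qquad\Phi=\frac{\ln(2S/\varrho)}{\ln(4S)}\ge\frac{\ln2}{\ln(4S)}\ge\frac{\ln2}{S^2}\quad(m=2),
\]
\[
\Phi=\frac{\varrho^{2-m}-(2S)^{2-m}}{2^{m-2}-(2S)^{2-m}}\ge2^{2-m}(1-2^{2-m})\,S^{2-m}\quad(m\ge3),
\]
where $\ln(4S)\le S+1\le S^2$ for $S\ge2$. In all cases $\Phi\ge c(m)S^{-m}$ with $c(m)>0$. Thus $W(x',\ell/2)\ge c_3c(m)p'(\ell/2)S^{-m}$ if $|x'|\ge\frac12$, and $W(x',\ell/2)\ge c_2\ell/2$ if $|x'|\le\frac12$. With $c_1=\frac12\min\{c_3c(m)p'(\ell/2),\,c_2\ell/2\}$ we get $W(x',\ell/2)\ge2c_1S^{-m}$, which contradicts Step~1.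
\end{proof}

\section{Base points and blow-up}\label{sec:blowup}

We must find points $x_j^*$, deep in regions where $u$ is close to $p$, at which the normalized $v$ grows at most polynomially. We normalize by
\[
N(x)=\max_{\overline{B_1(x)}\times[0,\ell]}|v|+\zeta(x).
\]
This function is continuous, $N\ge\zeta>0$, and $N\le3\mathcal D$ by \eqref{eq:wv}. Only the lower half $[0,\ell]$ enters; the upper half is recovered from \eqref{eq:wv} and Lemma~\ref{lem:w}(iii), except near $y=T$. If the ratio $N/\zeta$ is maximal at $x^*$, then $N(x)/N(x^*)\le\zeta(x)/\zeta(x^*)$, and Lemma~\ref{lem:slow} bounds the right side. The ratio need not attain a maximum, so we multiply it by a weight $e^{-8\eta|x-z|}$ with small $\eta$. For the maximum to fall well inside a ball $B_R(z)$ on which $u$ is close to $p$, the weight must beat $1/\zeta$, so we need a lower bound for $\zeta$ on $B_R(z)$ of the form $\gamma e^{-2\eta R}$ with $\gamma$ independent of $R$. It comes from Lemma~\ref{lem:limit}: $\zeta$ is bounded below wherever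 $u$ is \emph{not} close to $p$, and from the nearest such point $\zeta$ decays slowly.

For $j\ge1$ let $\eta_j=1/j$, choose $S_j\ge2$ with $c_1S_j^{-m}\ge e^{-\eta_jS_j}$, and put $\delta_j=\min\{\delta(S_j),1/j\}$.

\begin{lemma}\label{lem:balls}
For each $j$ there is $\gamma_j>0$ such that, for arbitrarily large $R$, some ball $B_R(z)$ satisfies $\mathcal D<\delta_j$ and $\zeta\ge\gamma_je^{-2\eta_jR}$ on $B_R(z)$.
\end{lemma}

\begin{proof}
Write $S=S_j$, $\eta=\eta_j$, and let $E=\{\mathcal D\ge\delta_j\}$, a closed set. By Lemma~\ref{lem:slow},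
\begin{equation}\label{eq:step}
\zeta(x')\ge e^{-\eta S}\zeta(x_0)\qquad\text{if }|x'-x_0|\le S\text{ and }B_{4S}(x_0)\cap E=\emptyset .
\end{equation}

If $E=\emptyset$, take $z=0$ and any $R\ge S$. A point $x\in B_R$ is reached from $0$ in at most $R/S+1$ steps of length at most $S$, so $\zeta(x)\ge e^{-\eta(R+S)}\zeta(0)\ge e^{-2\eta R}\zeta(0)$.

Let $E\ne\emptyset$. First, $\sigma:=\inf_E\zeta>0$. Otherwise $\zeta(\xi_i)\to0$ for some $\xi_i\in E$, and Lemma~\ref{lem:limit} with $\lambda_i=\ell$, $y_i=\ell/2$ gives $\mathcal D(\xi_i)\to0$ along a subsequence, which is false. Take $z=x_k$ from Proposition~\ref{prop:rigid} and $R=\operatorname{dist}(x_k,E)$. Since $u(x_k+\cdot,\cdot)\to p$ uniformly on compact subsets of $\mathbb R^m\times[0,T]$, we have $R\to\infty$ as $k\to\infty$, and $\mathcal D<\delta_j$ on $B_R(z)$. Let $R>10S$, let $\xi\in E$ with $|\xi-z|=R$, and let $x\in B_R(z)$. We go from $\xi$ to $x$ in three pieces. Let $\xi'$ be the point of the segment $[\xi,z]$ at distance $5S$ from $\xi$. Let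 $x'=x$ if $|x-z|\le R-5S$, and otherwise let $x'\in[x,z]$ with $|x'-z|=R-5S$. The segment $[\xi',x']$ lies in $\overline{B_{R-5S}(z)}$ and has length at most $2(R-5S)$, and balls of radius $4S$ about its points lie in $B_R(z)$. So \eqref{eq:step}, used at most $2(R-5S)/S+1\le2R/S$ times, gives $\zeta(x')\ge e^{-2\eta R}\zeta(\xi')$. The two end pieces have length at most $5S$, and by Lemma~\ref{lem:w}(i) each costs at most the factor $e^{-C_0(5S+1)}$. Thus $\zeta(x)\ge\sigma e^{-2C_0(5S+1)}e^{-2\eta R}$, and the constant in front does not depend on $R$.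
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
\emph{Step 1: base points.} For each $j$ choose a ball $B_{R_j}(z_j)$ as in Lemma~\ref{lem:balls} with $R_j\ge j$ and $3\delta_j\gamma_j^{-1}e^{-2\eta_jR_j}<1$, and let
\[
H_j(x)=\frac{N(x)}{\zeta(x)}\,e^{-8\eta_j|x-z_j|}.
\]
Then $H_j(z_j)\ge1$, while for $R_j/2\le|x-z_j|<R_j$
\[
H_j(x)\le3\delta_j\,\gamma_j^{-1}e^{2\eta_jR_j}e^{-4\eta_jR_j}<1 .
\]
So $H_j$ attains its maximum over $B_{R_j}(z_j)$ at a point $x_j^*$ with $|x_j^*-z_j|<R_j/2$. Since $B_{R_j/2}(x_j^*)\subset B_{R_j}(z_j)$, we have for $|x|<R_j/2$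
\begin{equation}\label{eq:ratio}
\mathcal D(x_j^*+x)<\delta_j\le\frac1j,\qquad\frac{N(x_j^*+x)}{N(x_j^*)}\le e^{8\eta_j|x|}\,\frac{\zeta(x_j^*+x)}{\zeta(x_j^*)} .
\end{equation}
Fix $S\ge2$. For large $j$ we have $\delta_j\le\delta(S)$, $R_j/2>5S$ and $e^{8\eta_jS}\le2$. Lemma~\ref{lem:slow}, with center $x_j^*+x$ and second point $x_j^*$, then gives
\begin{equation}\label{eq:poly}
\zeta(x_j^*+x)\le c_1^{-1}S^m\zeta(x_j^*)\qquad(|x|\le S).
\end{equation}

\emph{Step 2: bounds.} Let $V_j(x,y)=v(x_j^*+x,y)/N(x_j^*)$ and $W_j(x,y)=V_j(x,T-y)-V_j(x,y)=w(x_j^*+x,y)/N(x_j^*)$, which is positive for $0<y<\ell$. Let $s\in(0,\ell/2)$, $|x|\le S$, and let $j$ be large as above. For $0\le y\le\ell$, \eqref{eq:ratio} and \eqref{eq:poly} give $|V_j(x,y)|\le N(x_j^*+x)/N(x_j^*)\le2c_1^{-1}S^m$. For $s\le y\le\ell$, Lemma~\ref{lem:w}(iii), \eqref{eq:poly} and $N\ge\zeta$ give $W_j(x,y)\le C_sc_1^{-1}S^m$, and hence $|V_j(x,T-y)|\le|V_j(x,y)|+W_j(x,y)\le(2+C_s)c_1^{-1}S^m$. Altogether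
\begin{equation}\label{eq:Vj}
|V_j|\le C_s'S^m\quad\text{on }\overline{B_S}\times[0,T-s]\text{ for }j\ge j(S),
\end{equation}
with $C_s'$ independent of $S$.

\emph{Step 3: the limit.} The function $V_j$ vanishes on $\{y=0\}$ and solves $\Delta V_j+\tilde c_jV_j=0$, where $\tilde c_j$ is the translate of $\tilde c$. By \eqref{eq:Vj} and the compactness principle, a subsequence converges in $C^1_{\rm loc}(\mathbb R^m\times[0,T))$ to a function $V$ that lies in $W^{2,q}(B_R\times(0,T-s))$ for all $R,s>0$ and $q<\infty$. We verify the hypotheses of Proposition~\ref{prop:liouville}.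

(a) By the first part of \eqref{eq:ratio} and $R_j\to\infty$, Lemma~\ref{lem:coef} applies on every $B_r$, so $\tilde c_jV_j\to QV$ in $L^1_{\rm loc}$ and $\Delta V+QV=0$. Also $V(x,0)=0$.

(b) Since $u\ge0=u(x,0)$, we have $u_y(x,0)\ge0$; since $p'(0)=0$, we get $\partial_yV_j(x,0)\ge0$. The convergence is in $C^1$ up to $y=0$.

(c) $W=\lim W_j\ge0$.

(d) By \eqref{eq:Vj}, $|V(x,y)|\le C'_s\max(2,|x|)^m$ for $0\le y\le T-s$. The bound for $\nabla V$ follows from Lemma~\ref{lem:bdry} on $B_2(x)\times[0,T-s/2)$ with $r_1=T-s$, since $|\Delta V|\le L|V|$.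

Hence $V\equiv0$. On the other hand, the definition of $N$ gives
\[
\max_{\overline{B_1}\times[0,\ell]}|V_j|+W_j(0,\ell/2)=1\qquad\text{for every }j.
\]
Only heights at most $\frac32\ell<T$ are involved, so the identity passes to the limit and $V\not\equiv0$. This contradiction shows $w_\ell\equiv0$, which proves Proposition~\ref{prop:rigid} and with it Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Be} Henri Berestycki, \texttt{http://www.numdam.org/article/ASNSP\_1997\_4\_25\_1-2\_69\_0.pdf}.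

\bibitem{GT} Gilbarg and Trudinger, Theorems 8.17 and 8.18.

\end{thebibliography}
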